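# Duality for $R(H)$ over $R(G)$, for a connected subgroup $H\subseteq G$ of maximal rank

## 1. A pairing on $R(H)$, and its Gram matrices for $SU(2)$ and $SU(3)$

Let $G$ be a compact connected Lie group and $H$ a closed connected subgroup that contains a maximal torus $T$ of $G$. Restricting representations makes $R(H)$ a module over $R(G)$. There is a natural way to go back down from $R(H)$ to $R(G)$: multiply by the Weyl denominator of $H$, take the alternating sum over the Weyl group of $G$ modulo that of $H$, and divide by the Weyl denominator of $G$. Call this map $f$. It gives an $R(G)$-valued pairing $(x,y)\mapsto f(xy)$ on $R(H)$, and the first guess is that this pairing is perfect: every $R(G)$-linear map $R(H)\to R(G)$ should be $y\mapsto f(xy)$ for exactly one $x$. Let us make this precise and test it.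

Restriction gives inclusions $R(G)\subseteq R(H)\subseteq R(T)$, with $R(G)=R(T)^{W(G)}$ and $R(H)=R(T)^{W(H)}$, where $W(H)\le W(G)$ are the Weyl groups. Write $(-1)^w=\det w$ for the sign of $w$ acting on the Lie algebra of $T$.

**Definition.** An element $x\in R(T)$ is *anti-symmetric* with respect to $W(G)$ if $w(x)=(-1)^wx$ for all $w\in W(G)$; similarly for $W(H)$.

If $\pi_1(G)$ has no 2-torsion, the $W(G)$-anti-symmetric elements form a free $R(G)$-module of rank one (we prove this in Lemma 5). Fix a generator $\delta(G)$. If $\pi_1(H)$ has no 2-torsion, fix likewise a generator $\delta(H)$ of the $R(H)$-module of $W(H)$-anti-symmetric elements.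

For $W(H)$-anti-symmetric $x$ put
$$\bar A(x)=\sum_{\varphi}(-1)^{\varphi}\varphi(x),$$
where $\varphi$ runs over representatives of the left cosets $W(G)/W(H)$. Replacing $\varphi$ by $\varphi v$ with $v\in W(H)$ changes nothing, because $(-1)^{\varphi v}\varphi(v x)=(-1)^\varphi(-1)^v(-1)^v\varphi(x)$. For $w\in W(G)$ we have $w\bar A(x)=(-1)^w\sum_\varphi(-1)^{w\varphi}(w\varphi)(x)=(-1)^w\bar A(x)$, so $\bar A(x)$ is $W(G)$-anti-symmetric. If $x\in R(H)$, then $\delta(H)x$ is $W(H)$-anti-symmetric, so
$$f(x)=\bar A(\delta(H)x)/\delta(G)$$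
is an element of $R(G)$. The map $f$ is $R(G)$-linear, since elements of $R(G)$ are fixed by every $\varphi$. Finally
$$F:R(H)\to\mathrm{Hom}_{R(G)}(R(H),R(G)),\qquad F(x)(y)=f(xy).$$

The paper "A Duality Theorem For The Representation Ring Of A Compact Connected Lie Group" contains the following statement as a conjecture. We shall prove it.

**Theorem A.** If $\pi_1(G)$ and $\pi_1(H)$ have no 2-torsion, then $F$ is an isomorphism of $R(G)$-modules.

If $R(H)$ has an $R(G)$-basis $y_1,\dots,y_n$, then the matrix of $F$, in this basis and the dual basis of $\mathrm{Hom}_{R(G)}(R(H),R(G))$, is the Gram matrix $(f(y_iy_j))$. So $F$ is an isomorphism exactly when the determinant of this matrix is a unit. This gives hand tests.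

*$G=H$.* Here $f$ is multiplication by the unit $\delta(H)/\delta(G)$ of $R(G)$, and $F$ is an isomorphism.

*$G=SU(2)$, $H=T$.* We have $R(T)=\mathbb Z[t^{\pm1}]$, and the nontrivial $s\in W(G)$ sends $t$ to $t^{-1}$. The anti-symmetric elements are spanned by the $t^n-t^{-n}$, $n\ge 1$. These are multiples of $t-t^{-1}$ with symmetric quotient, so $\delta(G)=t-t^{-1}$ and $\delta(T)=1$. With $\chi=t+t^{-1}$ we have $R(G)=\mathbb Z[\chi]$, and $1,t$ is a basis of $R(T)$, because $t^2=\chi t-1$ and $t^{-1}=\chi-t$. Now $f(x)=(x-s(x))/(t-t^{-1})$ gives $f(1)=0$, $f(t)=1$, $f(t^2)=\chi$. The Gram matrix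
$$\begin{pmatrix}0&1\\1&\chi\end{pmatrix}$$
has determinant $-1$.

*$G=SU(3)$, $H=S(U(2)\times U(1))$.* Here $R(T)=\mathbb Z[x_1,x_2,x_3]/(x_1x_2x_3-1)$, $W(G)=S_3$, and $W(H)=S_2$ permutes $x_1,x_2$. Let $\chi_1,\chi_2$ be the first two elementary symmetric functions, so that $R(G)=\mathbb Z[\chi_1,\chi_2]$, and let $p(X)=\prod_i(X-x_i)=X^3-\chi_1X^2+\chi_2X-1$. The ring $R(H)$ is generated by $x_1+x_2=\chi_1-x_3$, $x_1x_2=x_3^{-1}$ and $(x_1x_2)^{-1}=x_3$. From $p(x_3)=0$ we get $x_3^{-1}=x_3^2-\chi_1x_3+\chi_2$. So $R(H)=R(G)[x_3]$ is spanned by $1,x_3,x_3^2$, and this is a basis because the fraction fields have degree $|S_3/S_2|=3$. One may take $\delta(G)=(x_1-x_2)(x_1-x_3)(x_2-x_3)$ and $\delta(H)=x_1-x_2$ (see the end of Section 7). Then $\delta(H)/\delta(G)=1/p'(x_3)$, and since $\varphi(\delta(G))=(-1)^\varphi\delta(G)$,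
$$f(x_3^j)=\sum_{i=1}^3\frac{x_i^j}{p'(x_i)}.$$
Lagrange interpolation says $X^j=\sum_i x_i^j\,\frac{1}{p'(x_i)}\prod_{l\ne i}(X-x_l)$ for $j\le2$. Comparing coefficients of $X^2$ gives $f(1)=f(x_3)=0$ and $f(x_3^2)=1$. So the Gram matrix $(f(x_3^{i+j}))_{0\le i,j\le2}$ has zeros above the antidiagonal and ones on it, and its determinant is $-1$.

The guess survives. Section 10 contains a subgroup $H\subset\mathrm{Spin}(7)$ with $\pi_1(H)\cong\mathbb Z/2$ for which no pairing of this kind is perfect, so some hypothesis on $H$ is needed.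

## 2. A module without a basis: $T\subset PSU(3)$

The tests suggest a strategy: choose a basis of $R(H)$ over $R(G)$ and show that the Gram determinant is a unit. It stops before it starts, because under the hypotheses of Theorem A there need not be a basis.

Take $G=PSU(3)$ and $H=T$. Here $\pi_1(G)=\mathbb Z/3$, and $\pi_1(T)$ is free. Let $A'=\mathbb Z[x_1,x_2,x_3]/(x_1x_2x_3-1)$ be the representation ring of the maximal torus of $SU(3)$, graded by $\mathbb Z/3$ with $\deg x_i=1$. The character lattice for $PSU(3)$ is the root lattice, so $R(T)$ is the degree-zero part of $A'$. Since $\deg\chi_1=1$ and $\deg\chi_2=2$, the ring $R(G)$ is spanned by the monomials $\chi_1^i\chi_2^j$ with $i\equiv j\pmod 3$, so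
$$R(G)=\mathbb Z[\chi_1^3,\chi_2^3,\chi_1\chi_2].$$

Tensor with $\mathbb Q$, and let $\mathfrak n=(\chi_1^3,\chi_2^3,\chi_1\chi_2)$, an ideal of $R(G)_{\mathbb Q}$ with quotient $\mathbb Q$. The fraction fields of $R(T)$ and $R(G)$ have degree $|S_3|=6$. So if $R(T)$ were free, or only projective, over $R(G)$, then $R(T)_{\mathbb Q}/\mathfrak nR(T)_{\mathbb Q}$ would have dimension $6$. Now $A'_{\mathbb Q}$ is free over $\mathbb Q[\chi_1,\chi_2]$ on the six elements $x_1^ix_2^j$, $0\le i\le2$, $0\le j\le1$. Moreover $\mathbb Q[\chi_1,\chi_2]/(\chi_1^3,\chi_2^3,\chi_1\chi_2)$ has basis $1,\chi_1,\chi_1^2,\chi_2,\chi_2^2$. So $A'_{\mathbb Q}/\mathfrak nA'_{\mathbb Q}$ has dimension $30$. It is $\mathbb Z/3$-graded, and the unit $x_1$ of degree $1$ shifts the graded pieces isomorphically onto one another, so each piece has dimension $10$. The degree-zero piece is $R(T)_{\mathbb Q}/\mathfrak nR(T)_{\mathbb Q}$, because the generators of $\mathfrak n$ have degree zero. Since $10\neq6$, the module $R(T)$ is neither free nor projective over $R(G)$.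

We therefore need a description of $\mathrm{Hom}_{R(G)}(R(H),R(G))$ that does not use a basis. The formula $f(x_3^j)=\sum_ix_i^j/p'(x_i)$ points to it, because the right side is a trace of fields.

## 3. Weights, coroots and modified roots

Let $\Lambda$ be the character lattice of $T$ and $\Lambda^\vee=\mathrm{Hom}(\Lambda,\mathbb Z)$ the cocharacter lattice. Put
$$A=R(T)=\mathbb Z[\Lambda]\ (\text{basis }e^\lambda),\quad W=W(G),\quad W_H=W(H),\quad B=R(G)=A^W,\quad C=R(H)=A^{W_H},\quad L=\mathrm{Frac}\,A.$$
The ring $A$ is a Laurent polynomial ring over $\mathbb Z$, hence a UFD. Let $\Phi(H)\subseteq\Phi(G)\subset\Lambda$ be the root systems (reduced), $\alpha^\vee\in\Lambda^\vee$ the coroots, and $s_\alpha\lambda=\lambda-\langle\lambda,\alpha^\vee\rangle\alpha$. We fix $\Phi^+(G)$ and put $\Phi^+(H)=\Phi^+(G)\cap\Phi(H)$. Recall that $\pi_1(G)=\Lambda^\vee/Q^\vee$, where $Q^\vee$ is the coroot lattice; similarly $\pi_1(H)=\Lambda^\vee/Q_H^\vee$.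

**Definition.** For a root $\alpha$ put $(\tilde\alpha,\tilde\alpha^\vee)=(\alpha,\alpha^\vee)$ if $\alpha^\vee\notin2\Lambda^\vee$, and $(\tilde\alpha,\tilde\alpha^\vee)=(2\alpha,\alpha^\vee/2)$ if $\alpha^\vee\in2\Lambda^\vee$.

For example, let $G=SO(3)$ with $\Lambda=\mathbb Z$ and $e^n=t^n$. The positive root is $\alpha=1$, and $\alpha^\vee=2\in2\Lambda^\vee$, so $\tilde\alpha=2$. For $SU(2)$, with $\Lambda=\mathbb Z$ again, $\alpha=2$ and $\alpha^\vee=1$, so $\tilde\alpha=\alpha=2$. The two groups give the same ring $\mathbb Z[t^{\pm1}]$ with the same involution, and the modified root is the same for both, while the root is not. Whether $\alpha$ gets modified depends only on $\alpha^\vee$ and $\Lambda^\vee$, so for $\alpha\in\Phi(H)$ it does not matter whether we compute in $H$ or in $G$.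

*If $\pi_1(G)$ has no 2-torsion, all tildes may be erased for $G$.* Indeed $\alpha^\vee$ is $W$-conjugate to a simple coroot, hence part of a basis of $Q^\vee$, so $\alpha^\vee/2\notin Q^\vee$. If $\alpha^\vee/2$ were in $\Lambda^\vee$, it would have order $2$ in $\Lambda^\vee/Q^\vee=\pi_1(G)$. The same holds for $H$. A reader interested only in Theorem A may erase the tildes throughout; they are needed for Theorem B.

**Lemma 1.** Let $\alpha\in\Phi(G)$.

1. $s_\alpha\lambda=\lambda-\langle\lambda,\tilde\alpha^\vee\rangle\tilde\alpha$ and $\langle\tilde\alpha,\tilde\alpha^\vee\rangle=2$.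
2. $\tilde\alpha^\vee$ is primitive in $\Lambda^\vee$; that is, $\langle\cdot,\tilde\alpha^\vee\rangle:\Lambda\to\mathbb Z$ is onto.
3. $1-e^{-\tilde\alpha}$ is either a prime of $A$ or a product of two non-associate primes of $A$, and none of these primes divides $2$.
4. $\tilde\Phi=\{\tilde\alpha:\alpha\in\Phi(G)\}$ is a reduced root system with coroots $\tilde\alpha^\vee$, the same Weyl group and chambers, and simple roots $\tilde\alpha_i$, where $\alpha_i$ are the simple roots of $\Phi^+(G)$. For $\tilde\rho=\tilde\rho_G=\frac12\sum_{\alpha\in\Phi^+(G)}\tilde\alpha\in\frac12\Lambda$ we have $\langle\tilde\rho,\tilde\alpha_i^\vee\rangle=1$, hence $\langle\tilde\rho,\tilde\alpha^\vee\rangle\in\mathbb Z$ for every root $\alpha$.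

*Proof.* Part 1 is immediate. For part 2, suppose $\alpha^\vee=m\gamma$ with $\gamma\in\Lambda^\vee$ and $m\ge1$. Then $m$ divides $\langle\alpha,\alpha^\vee\rangle=2$. If $\alpha^\vee\notin2\Lambda^\vee$ then $m=1$. If $\alpha^\vee\in2\Lambda^\vee$, then $\langle\alpha,\alpha^\vee/2\rangle=1$, so $\alpha^\vee/2$ is primitive.

For part 3, write $\tilde\alpha=m\beta$ with $\beta$ primitive in $\Lambda$ and $m\ge 1$. By part 1, $m\mid2$. Extend $\beta$ to a basis of $\Lambda$. Each of $1-e^{-\beta}$ and $1+e^{-\beta}$ generates an ideal whose quotient is the Laurent polynomial ring over $\mathbb Z$ in the remaining variables. That is a domain of characteristic $0$, so both elements are primes and neither divides $2$. Modulo $1-e^{-\beta}$ the element $1+e^{-\beta}$ becomes $2\ne0$, so the two primes are not associate. Finally $1-e^{-\tilde\alpha}$ is $1-e^{-\beta}$ if $m=1$, and $(1-e^{-\beta})(1+e^{-\beta})$ if $m=2$.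

For part 4, $W$ preserves $\Lambda^\vee$, so $w\tilde\alpha=\widetilde{w\alpha}$. The numbers $\langle\tilde\beta,\tilde\alpha^\vee\rangle$ are integers because $\tilde\beta\in\Lambda$ and $\tilde\alpha^\vee\in\Lambda^\vee$. So $\tilde\Phi$ is a root system; it is reduced because $\tilde\alpha$ is a positive multiple of $\alpha$, and its reflections and hyperplanes are those of $\Phi(G)$. The positive modified roots span the same cone as $\Phi^+(G)$. The simple roots lie on the extreme rays of that cone, so they are the $\tilde\alpha_i$. The reflection $s_{\alpha_i}$ permutes the positive modified roots other than $\tilde\alpha_i$, so $s_{\alpha_i}\tilde\rho=\tilde\rho-\tilde\alpha_i$, that is, $\langle\tilde\rho,\tilde\alpha_i^\vee\rangle=1$. Every coroot is an integral combination of simple coroots, which gives the last claim. $\square$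

Put
$$D_G=\prod_{\alpha\in\Phi^+(G)}(1-e^{-\tilde\alpha})\in A,\qquad \Delta_G=e^{\tilde\rho_G}D_G=\prod_{\alpha\in\Phi^+(G)}(e^{\tilde\alpha/2}-e^{-\tilde\alpha/2})\in\mathbb Z[\tfrac12\Lambda].$$
An element $w\in W$ permutes the factors of $\Delta_G$ up to sign, and the number of sign changes is the number of positive roots made negative, that is, the length of $w$. Hence
$$w\Delta_G=(-1)^w\Delta_G\qquad(w\in W).\tag{1}$$
All of this applies to $H$, with the same $T$, and gives $D_H,\Delta_H,\tilde\rho_H$.

## 4. The map $f$ is a field trace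

We collect some commutative algebra, valid for every subgroup $\Gamma\le W$.

- The ring $A$ is a finitely generated $\mathbb Z$-algebra, and it is integral over $A^\Gamma$ (an element $a$ is a root of $\prod_{\gamma\in\Gamma}(X-\gamma a)$). Hence $A$ is a finite $A^\Gamma$-module and $A^\Gamma$ is a finitely generated $\mathbb Z$-algebra, in particular Noetherian.
- The UFD $A$ is integrally closed, and $A^\Gamma=A\cap L^\Gamma$. So $A^\Gamma$ is integrally closed. Its fraction field is $L^\Gamma$: given $a/b\in L^\Gamma$ with $a,b\in A$, multiply numerator and denominator by $\prod_{\gamma\neq1}\gamma b$. The new denominator is invariant, hence so is the new numerator.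
- $W$ acts faithfully on $\Lambda$, hence on $L$, so $L/L^\Gamma$ is Galois with group $\Gamma$.

Put $k=L^W=\mathrm{Frac}\,B$ and $k_H=L^{W_H}=\mathrm{Frac}\,C$. The $k$-embeddings of $k_H$ into $L$ are the restrictions of the $\varphi\in W/W_H$, so
$$\mathrm{Tr}_{k_H/k}(c)=\sum_{\varphi\in W/W_H}\varphi(c).$$
Let us see that every element of $\mathrm{Hom}_B(C,B)$ is given by a trace. Inverting the nonzero elements of $B$ in $C$ gives a domain integral over the field $k$, hence a field; so $C\otimes_Bk=k_H$. Therefore every $g\in\mathrm{Hom}_B(C,B)$ extends uniquely to a $k$-linear map $k_H\to k$. In characteristic $0$ the trace form is nondegenerate, so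
$$g(y)=\mathrm{Tr}_{k_H/k}(cy)\quad(y\in C)\qquad\text{for a unique }c\in k_H.\tag{2}$$

Now for $f$ itself. Since $\varphi(\delta(G))=(-1)^\varphi\delta(G)$,
$$f(x)=\sum_\varphi\frac{(-1)^\varphi\varphi(\delta(H)x)}{\delta(G)}=\sum_\varphi\varphi\Bigl(\frac{\delta(H)x}{\delta(G)}\Bigr)=\mathrm{Tr}_{k_H/k}(ux),\qquad u=\frac{\delta(H)}{\delta(G)}.\tag{3}$$
Here $u\in k_H^\times$, because each $w\in W_H$ multiplies both $\delta(H)$ and $\delta(G)$ by $\det w$. So $F(x)(y)=\mathrm{Tr}_{k_H/k}(uxy)$: the element $c$ that belongs to $F(x)$ in (2) is $ux$. Theorem A is therefore the equality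
$$\{c\in k_H:\mathrm{Tr}_{k_H/k}(cC)\subseteq B\}=uC.\tag{4}$$

**Definition.** Let $R$ be an integrally closed domain with fraction field $k$, and $S$ its integral closure in a finite separable extension $L$ of $k$. The *codifferent* of $S/R$ is $\{y\in L:\mathrm{Tr}_{L/k}(yS)\subseteq R\}$.

For $\mathbb Z[i]/\mathbb Z$ and $y=p+qi$ we have $\mathrm{Tr}(y(a+bi))=2(pa-qb)$, so the codifferent is $\frac12\mathbb Z[i]=(1+i)^{-2}\mathbb Z[i]$. For $A=\mathbb Z[t^{\pm1}]$ over $B=\mathbb Z[t+t^{-1}]$, the Gram matrix of Section 1 shows that it is $(t-t^{-1})^{-1}A$.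

So (4) asks for the codifferent of $C/B$. Computing it directly is awkward: $k_H/k$ need not be Galois, and $C$ need not be a UFD, so a submodule of $k_H$ cut out by valuations has no reason to be principal. (For the $H\subset\mathrm{Spin}(7)$ of Section 10 the codifferent of $C/B$ is in fact not cyclic over $C$.) What gets us past this is to compute two other codifferents, those of $A/B$ and of $A/C$. Both extensions are Galois, with known groups, and $A$ is a UFD. Then transitivity of traces in the tower $B\subseteq C\subseteq A$ brings us back to $C/B$.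

## 5. Height-one primes of $\mathbb Z[\Lambda]$ with nontrivial inertia

For a prime $P$ of $A$ put $I_P=\{w\in W:wa\equiv a\bmod P\ \text{for all }a\in A\}$, the inertia group. For $A=\mathbb Z[t^{\pm1}]$ and $s:t\mapsto t^{-1}$, the element $s$ acts trivially modulo $t-1$ and modulo $t+1$ (where $t^{-1}=-1=t$), but not modulo $2$. The product $1-t^{-2}$ of the primes $1-t^{-1}$ and $1+t^{-1}$ is $1-e^{-\tilde\alpha}$, both for $SU(2)$ and for $SO(3)$. For $SO(3)$ the unmodified $1-e^{-\alpha}=1-t^{-1}$ would miss the prime $t+1$.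

**Lemma 2.** Let $P$ be a height-one prime of $A$. If $I_P\ne1$, then $P\cap\mathbb Z=0$, $I_P=\{1,s_\alpha\}$ for a unique $\alpha\in\Phi^+(G)$, and $1-e^{-\tilde\alpha}\in P$. Conversely, if $1-e^{-\tilde\alpha}\in P$, then $s_\alpha\in I_P$. Consequently $1-e^{-\tilde\alpha}$ and $1-e^{-\tilde\beta}$ are coprime for $\alpha\ne\beta$ in $\Phi^+(G)$, and $v_P(D_G)=1$ if $I_P\neq1$, while $v_P(D_G)=0$ if $I_P=1$.

*Proof.* **Step 1: the residue characteristic is zero.** This step excludes wild ramification later. Let $1\ne w\in I_P$ and $N=(w-1)\Lambda$, a nonzero subgroup of $\Lambda$. From $e^{w\lambda}-e^\lambda=e^\lambda(e^{w\lambda-\lambda}-1)\in P$ we get $e^\mu-1\in P$ for all $\mu\in N$. Suppose $P\cap\mathbb Z=(\ell)\ne0$. The ideal $\ell A$ is prime, since $A/\ell A=\mathbb F_\ell[\Lambda]$ is a domain; it is nonzero and lies in the height-one prime $P$, so $P=\ell A$. But $e^\mu-1\notin\ell A$ for $\mu\ne0$, a contradiction.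

**Step 2: $w$ is a reflection.** The purpose is to bound the rank of $N$. Let $r=\mathrm{rank}\,\Lambda$. By Step 1, $P\,\mathbb Q[\Lambda]$ is a height-one prime of $\mathbb Q[\Lambda]$, so $\mathbb Q[\Lambda]/P\,\mathbb Q[\Lambda]$ has dimension $r-1$. Since $e^\mu-1\in P$ for $\mu\in N$, it is a quotient of $\mathbb Q[\Lambda/N]$, which has dimension $r-\mathrm{rank}\,N$. So $\mathrm{rank}\,N=1$. Thus $w$ fixes a hyperplane of $\Lambda\otimes\mathbb R$, and $w\neq1$ is orthogonal for a $W$-invariant inner product; hence $w$ is a reflection. The reflections in a Weyl group are the $s_\alpha$ (Humphreys, *Reflection Groups and Coxeter Groups*, §1.14). So $w=s_\alpha$ for a unique $\alpha\in\Phi^+(G)$. By parts 1 and 2 of Lemma 1, $N=\mathbb Z\tilde\alpha$, and therefore $1-e^{-\tilde\alpha}\in P$.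

**Step 3: there is only one such $w$.** This determines the group $I_P$. If $I_P$ contained two distinct reflections, their product would be a nontrivial element of $I_P$ of determinant $+1$, hence not a reflection, against Step 2. So $I_P=\{1,s_\alpha\}$.

**Step 4: the converse and the consequences.** Here we read off the valuation of $D_G$. If $1-e^{-\tilde\alpha}\in P$, then with $m=\langle\lambda,\tilde\alpha^\vee\rangle\in\mathbb Z$ we have $e^\lambda-e^{s_\alpha\lambda}=e^\lambda(1-e^{-m\tilde\alpha})$, a multiple of $1-e^{-\tilde\alpha}$. So it lies in $P$, and $s_\alpha\in I_P$. If $1-e^{-\tilde\alpha}$ and $1-e^{-\tilde\beta}$ had a common prime factor, the prime $P$ it generates would have $s_\alpha,s_\beta\in I_P$, and Step 3 would give $\alpha=\beta$. If $I_P=\{1,s_\alpha\}$, then $1-e^{-\tilde\alpha}$ has valuation $1$ at $P$, since it is squarefree by part 3 of Lemma 1, and no other factor of $D_G$ lies in $P$. If $I_P=1$, no factor of $D_G$ lies in $P$. $\square$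

## 6. The codifferent of $R(T)$ over $R(G)$

We recall what we need about a discrete valuation ring $R$ with fraction field $k$, a Galois extension $L/k$ with group $W$, and the integral closure $S$ of $R$ in $L$, finite over $R$. The ring $S$ is a semilocal Dedekind domain. Its codifferent is a fractional ideal $\prod_PP^{-d_P}$, where $d_P$ is the exponent of $P$ in the different.

- The group $I_P$ of those $w\in W$ that act trivially on $S/P$ has order $e_P\cdot f_{\mathrm{insep}}$, the ramification index times the inseparable degree of the residue extension (Serre, *Local Fields*, I §7).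
- If $e_P=1$ and the residue extension is separable, then $P$ is unramified and $d_P=0$ (*loc. cit.*, III §5, Thm 1).
- If the residue characteristic is $0$, then $d_P=e_P-1$ (*loc. cit.*, III §6, Prop. 13).

In $\mathbb Z[i]/\mathbb Z$ at $P=(1+i)$ we found $d_P=2$, although $e_P=2$. There the residue characteristic is $2$, and this is the behavior that Step 1 of Lemma 2 rules out.

**Proposition 3.** $\{y\in L:\mathrm{Tr}_{L/k}(yA)\subseteq B\}=D_G^{-1}A$, with no hypothesis on $\pi_1$. The same holds for $H$: $\{y\in L:\mathrm{Tr}_{L/k_H}(yA)\subseteq C\}=D_H^{-1}A$.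

*Proof.* Let $A^*$ be the left side.

**Step 1: reduction to discrete valuation rings.** The local theory applies only after localizing. For a height-one prime $p$ of $B$, the ring $B_p$ is a discrete valuation ring, since $B$ is Noetherian and integrally closed. Put $A_p=A\otimes_BB_p$. It is integrally closed, finite over $B_p$, and has fraction field $L$, so it is the integral closure of $B_p$ in $L$. Its nonzero primes correspond to the nonzero primes $P$ of $A$ with $P\cap B\subseteq p$. As $A$ is integral over $B$, $P\cap B\neq0$, so $P\cap B=p$; by incomparability such a $P$ has height one. Conversely, let $P$ be any height-one prime of $A$. Since $B$ is integrally closed and $A$ is a domain integral over it, going-down holds, so $P\cap B$ has height one. Hence the nonzero primes of the rings $A_p$, for varying $p$, are exactly the height-one primes of $A$.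

Moreover $A^*=\bigcap_p\{y:\mathrm{Tr}(yA_p)\subseteq B_p\}$. Indeed $\mathrm{Tr}(yA)\subseteq B$ implies $\mathrm{Tr}(yA_p)\subseteq B_p$ by linearity, and the converse follows from $\bigcap_pB_p=B$. The $p$-th set is the codifferent of $A_p/B_p$. Therefore
$$A^*=\{y\in L:v_P(y)\ge-d_P\text{ for all height-one primes }P\text{ of }A\}.$$

**Step 2: computation of $d_P$.** This is where Lemma 2 enters. The residue field of $A_p$ at $P$ is $\mathrm{Frac}(A/P)$, so the inertia group at $P$ is the $I_P$ of Section 5. If $I_P=1$, then $e_P=1$ and $f_{\mathrm{insep}}=1$, so $d_P=0$. If $I_P\ne1$, then by Lemma 2 it has order $2$ and the residue characteristic is $0$; hence $f_{\mathrm{insep}}=1$, $e_P=2$ and $d_P=1$. In both cases Lemma 2 says $d_P=v_P(D_G)$.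

**Step 3: gluing.** We return to $A$. By Steps 1 and 2, $y\in A^*$ if and only if $v_P(yD_G)\ge0$ for all $P$. Since $A=\bigcap_PA_P$, this means $yD_G\in A$.

The argument for $H$ is the same, with $W_H,C,k_H,\Phi(H)$ in place of $W,B,k,\Phi(G)$. $\square$

## 7. Dividing anti-symmetric elements by $\Delta_G$

Proposition 3 involves $D_G$, whereas $u$ involves $\delta(G)$. This section shows that the two differ by a unit of $A$. We work in shifted copies of $A$, because $\tilde\rho_G$ need not lie in $\Lambda$. Let $\tau\in\frac12\Lambda$ satisfy $\langle\tau,\tilde\alpha^\vee\rangle\in\mathbb Z$ for all $\alpha\in\Phi(G)$. Then $s_\alpha\tau\in\tau+\Lambda$, so the coset $\Lambda+\tau$ is $W$-stable. Let $\mathbb Z[\Lambda+\tau]$ be the span of the $e^\nu$, $\nu\in\Lambda+\tau$. The choices $\tau=0$ and $\tau=\tilde\rho_G$ are allowed, the second by part 4 of Lemma 1.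

**Lemma 4.** For such $\tau$, the $W$-anti-symmetric elements of $\mathbb Z[\Lambda+\tau]$ are exactly $\Delta_G\cdot\mathbb Z[\Lambda+\tau-\tilde\rho_G]^W$.

*Proof.* By (1), elements of the right side are anti-symmetric, and they lie in $\mathbb Z[\Lambda+\tau]$ because $\Delta_G\in e^{\tilde\rho_G}A$. Conversely let $x\in\mathbb Z[\Lambda+\tau]$ be anti-symmetric and $\alpha\in\Phi^+(G)$. For $\nu\in\Lambda+\tau$ and $m=\langle\nu,\tilde\alpha^\vee\rangle\in\mathbb Z$ we have $e^\nu-e^{s_\alpha\nu}=e^\nu(1-e^{-m\tilde\alpha})$, a multiple of $1-e^{-\tilde\alpha}$. So $2x=x-s_\alpha x$ is divisible by $1-e^{-\tilde\alpha}$; precisely, $2e^{-\tau}x\in(1-e^{-\tilde\alpha})A$. By part 3 of Lemma 1, $1-e^{-\tilde\alpha}$ is a product of non-associate primes, none of which divides $2$, so $e^{-\tau}x\in(1-e^{-\tilde\alpha})A$. By the coprimality in Lemma 2, $e^{-\tau}x\in D_GA$. Hence $x=\Delta_Gz$ with $z\in\mathbb Z[\Lambda+\tau-\tilde\rho_G]$, and $z=x/\Delta_G$ is $W$-invariant by (1). $\square$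

**Lemma 5.** If $\pi_1(G)$ has no 2-torsion, the anti-symmetric elements of $A$ form a free $B$-module of rank one, and every generator $\delta(G)$ satisfies $\delta(G)A=D_GA$. Likewise for $H$, with $C$ in place of $B$.

*Proof.* By Section 3 the tildes may be erased; write $\rho=\tilde\rho_G$.

**Step 1: an element $\lambda\in\Lambda$ such that $\lambda-\rho$ is $W$-invariant.** It will correct $\Delta_G$ to an element of $A$. Let $S=(Q^\vee\otimes\mathbb Q)\cap\Lambda^\vee$ be the saturation of $Q^\vee$. Then $S/Q^\vee$ is the torsion subgroup of $\pi_1(G)$, finite of odd order $m$. For $\gamma\in S$ we have $m\langle\rho,\gamma\rangle\in\mathbb Z$, because $m\gamma\in Q^\vee$ and $\rho$ is integral on $Q^\vee$. Also $2\langle\rho,\gamma\rangle\in\mathbb Z$, because $2\rho\in\Lambda$. As $m$ is odd, $\langle\rho,\gamma\rangle\in\mathbb Z$. Since $\Lambda^\vee/S$ is torsion-free, $S$ is a direct summand of $\Lambda^\vee$, so $\rho|_S:S\to\mathbb Z$ extends to a homomorphism $\Lambda^\vee\to\mathbb Z$, that is, to an element $\lambda\in\Lambda$.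 Then $\langle\lambda-\rho,\alpha^\vee\rangle=0$ for all roots $\alpha$, so $\lambda-\rho$ is $W$-invariant.

**Step 2: a generator.** We check that the corrected element generates. Put $\delta_0=e^\lambda D_G=e^{\lambda-\rho}\Delta_G\in A$; it is anti-symmetric. By Lemma 4 with $\tau=0$, every anti-symmetric $x\in A$ lies in $D_GA=\delta_0A$, and $x/\delta_0$ is $W$-invariant, so $x/\delta_0\in A^W=B$. Hence $\delta_0$ generates the module, which is free because $A$ is a domain. Any generator is $\delta_0$ times a unit of $B$, and $\delta_0A=D_GA$. The same proof works for $H$. $\square$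

In the $SU(3)$ test, $(x_1-x_2)(x_1-x_3)(x_2-x_3)=x_1^2x_2\,D_G$ is the element $\delta_0$ for the weight $\lambda$ of $x_1^2x_2$, which pairs to $1$ with both simple coroots. Similarly $x_1-x_2=x_1D_H$, where the weight of $x_1$ pairs to $1$ with the simple coroot of $H$. This justifies the choices made in Section 1.

## 8. Descent from $R(T)$ to $R(H)$: proof of Theorem A

Assume that $\pi_1(G)$ and $\pi_1(H)$ have no 2-torsion. By Section 1, $F$ is an $R(G)$-linear map into $\mathrm{Hom}_B(C,B)$, and by (3), $F(x)(y)=\mathrm{Tr}_{k_H/k}(uxy)$.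

**Step 1: injectivity.** We use only that the trace form is nondegenerate. If $F(x)=0$, then $\mathrm{Tr}_{k_H/k}(uxC)=0$, hence $\mathrm{Tr}_{k_H/k}(ux\,k_H)=0$, because $C$ spans $k_H$ over $k$. So $ux=0$ and $x=0$.

**Step 2: from a functional on $C$ to a functional on $A$.** The purpose is to reach the extension $A/B$, whose codifferent we know. Let $g\in\mathrm{Hom}_B(C,B)$ and write $g(y)=\mathrm{Tr}_{k_H/k}(cy)$ with $c\in k_H$, as in (2). For $a\in A$ put $h(a)=\mathrm{Tr}_{L/k_H}(a/\delta(H))$. By Lemma 5 for $H$, $1/\delta(H)\in D_H^{-1}A$, so Proposition 3 for $H$ gives $h(a)\in C$. We may therefore apply $g$ to $h(a)$, and by transitivity of traces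
$$g(h(a))=\mathrm{Tr}_{k_H/k}\bigl(c\,\mathrm{Tr}_{L/k_H}(a/\delta(H))\bigr)=\mathrm{Tr}_{L/k}\Bigl(\frac{c}{\delta(H)}\,a\Bigr)\in B\qquad\text{for all }a\in A.\tag{5}$$

**Step 3: surjectivity.** We read off $c$. By (5) and Proposition 3 for $G$, $c/\delta(H)\in D_G^{-1}A$, and $D_G^{-1}A=\delta(G)^{-1}A$ by Lemma 5. So $z:=c\,\delta(G)/\delta(H)=c/u$ lies in $A$. It also lies in $k_H$, because $c$ and $u$ do. Hence $z\in A\cap k_H=C$. Since $c=uz$, we get $g=F(z)$. This proves Theorem A. $\blacksquare$

The isomorphism is even $R(H)$-linear for the action $(x\cdot g)(y)=g(xy)$. No projectivity of $R(H)$ over $R(G)$ was used, so $T\subset PSU(3)$ causes no trouble.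

The hypotheses entered only through Lemma 5, that is, through the existence of anti-symmetric generators of the ideals $D_GA$ and $D_HA$. Without them we can still describe $\mathrm{Hom}_B(C,B)$ if we allow a shift by a half-weight.

## 9. The Hom module for arbitrary fundamental groups

Put
$$\Delta_{G/H}=\frac{\Delta_G}{\Delta_H}=\prod_{\alpha\in\Phi^+(G)\setminus\Phi(H)}(e^{\tilde\alpha/2}-e^{-\tilde\alpha/2}),\qquad \sigma=\tilde\rho_G-\tilde\rho_H=\tfrac12\sum_{\alpha\in\Phi^+(G)\setminus\Phi(H)}\tilde\alpha\in\tfrac12\Lambda.$$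
By (1) for $G$ and for $H$, $\Delta_{G/H}$ is $W_H$-invariant. By part 4 of Lemma 1 for $G$ and $H$, $\langle\sigma,\tilde\alpha^\vee\rangle\in\mathbb Z$ for $\alpha\in\Phi(H)$, so $\Lambda+\sigma$ is $W_H$-stable. Note that
$$\Delta_{G/H}=e^\sigma D_G/D_H.\tag{6}$$

**Theorem B.** Let $G$ be any compact connected Lie group and $H$ any closed connected subgroup of maximal rank.

1. The map $z\mapsto\bigl(y\mapsto\sum_{\varphi\in W/W_H}\varphi(zy/\Delta_{G/H})\bigr)$ is an $R(H)$-isomorphism $\mathbb Z[\Lambda+\sigma]^{W_H}\cong\mathrm{Hom}_{R(G)}(R(H),R(G))$.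
2. The following are equivalent: (a) there is $g_0\in\mathrm{Hom}_{R(G)}(R(H),R(G))$ such that $x\mapsto g_0(x\,\cdot)$ is an isomorphism $R(H)\to\mathrm{Hom}_{R(G)}(R(H),R(G))$; (b) $\mathrm{Hom}_{R(G)}(R(H),R(G))$ is a cyclic $R(H)$-module; (c) there is $\lambda\in\Lambda$ with $\langle\lambda,\alpha^\vee\rangle=\langle\sigma,\alpha^\vee\rangle$ for all $\alpha\in\Phi(H)$.
3. These conditions hold whenever $\pi_1(H)$ has no 2-torsion, for every $G$ (for example, always for $H=T$).
4. The module of $W(G)$-anti-symmetric elements is cyclic over $R(G)$ if and only if $\Lambda+\tilde\rho_G$ contains a $W$-invariant element; likewise for $H$. Whenever both modules are cyclic, so that $\delta(G),\delta(H)$ exist, $F$ is an isomorphism, with no assumption on $\pi_1$.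

*Proof of part 1.* **Step 1: the map takes values in $\mathrm{Hom}_B(C,B)$.** We have to show that the sums lie in $B$. Let $z\in\mathbb Z[\Lambda+\sigma]^{W_H}$ and $y\in C$. Since $zy$ is again in $\mathbb Z[\Lambda+\sigma]^{W_H}$, we may take $y=1$. The element $z\Delta_H$ lies in $\mathbb Z[\Lambda+\sigma+\tilde\rho_H]=\mathbb Z[\Lambda+\tilde\rho_G]$, which is $W$-stable, and it is $W_H$-anti-symmetric. As in Section 1, $X=\sum_\varphi(-1)^\varphi\varphi(z\Delta_H)$ is well defined and $W$-anti-symmetric. By Lemma 4 with $\tau=\tilde\rho_G$, $X\in\Delta_G\,\mathbb Z[\Lambda]^W=\Delta_GB$. By (1),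
$$\sum_\varphi\varphi\Bigl(\frac z{\Delta_{G/H}}\Bigr)=\sum_\varphi\frac{\varphi(z\Delta_H)}{\varphi(\Delta_G)}=\frac X{\Delta_G}\in B.$$

**Step 2: the map is injective and $C$-linear.** For this we identify it as a trace. By (6), $z/\Delta_{G/H}=(e^{-\sigma}z)D_H/D_G\in L$, and it is $W_H$-invariant, so it lies in $k_H$. The map is therefore $z\mapsto\mathrm{Tr}_{k_H/k}\bigl(\tfrac z{\Delta_{G/H}}\,\cdot\,\bigr)$. This is $C$-linear, and it is injective because the trace form is nondegenerate and $C$ spans $k_H$ over $k$.

**Step 3: the map is surjective.** This is the descent of Section 8 with $D_H$ in place of $\delta(H)$. Let $g\in\mathrm{Hom}_B(C,B)$ and $g=\mathrm{Tr}_{k_H/k}(c\,\cdot)$ with $c\in k_H$. For $a\in A$, $h(a)=\mathrm{Tr}_{L/k_H}(a/D_H)$ lies in $C$ by Proposition 3 for $H$, and $g(h(a))=\mathrm{Tr}_{L/k}\bigl(\tfrac c{D_H}a\bigr)\in B$. By Proposition 3 for $G$, $c/D_H\in D_G^{-1}A$. So by (6), $z:=c\,\Delta_{G/H}=e^\sigma\,cD_G/D_H\in e^\sigma A=\mathbb Z[\Lambda+\sigma]$, and $z$ is $W_H$-invariant because $c$ and $\Delta_{G/H}$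 are. Its image is $g$. $\square$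

Parts 2 and 4 both ask when a shifted invariant module is cyclic.

**Lemma 6.** Let $K\in\{G,H\}$ and let $\tau\in\frac12\Lambda$ satisfy $\langle\tau,\tilde\alpha^\vee\rangle\in\mathbb Z$ for all $\alpha\in\Phi(K)$. Then $M=\mathbb Z[\Lambda+\tau]^{W(K)}$ is a cyclic $R(K)$-module if and only if $\Lambda+\tau$ contains a $W(K)$-invariant element $\mu$. In that case $M=e^\mu R(K)$ is free of rank one.

For example, take $K=SU(2)$, $\Lambda=\mathbb Z$ and $\tau=\frac12$, with $s(\nu)=-\nu$. The condition holds for an integral $\tau$, where $0\in\Lambda+\tau$. The value $\tau=\frac12$ is not allowed here, because $\tilde\alpha^\vee=1$ and $\langle\frac12,\tilde\alpha^\vee\rangle\notin\mathbb Z$. A genuine failure occurs in Section 10.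

*Proof.* If $\mu\in\Lambda+\tau$ is $W(K)$-invariant, multiplication by $e^\mu$ maps $R(K)=A^{W(K)}$ isomorphically onto $M$.

Conversely let $M=R(K)m$. Note that $M\ne0$, since it contains orbit sums. "Dominant" will mean having nonnegative pairing with the simple coroots of $K$.

**Step 1: top exponents.** We set up a leading term. Choose a linear functional $\ell$ on $\Lambda\otimes\mathbb R$ that is positive on $\Phi^+(K)$ and injective on $\Lambda\otimes\mathbb Q$. Such an $\ell$ exists: positivity on $\Phi^+(K)$ defines a nonempty open set, and injectivity excludes only countably many hyperplanes. Every nonzero element of $\mathbb Z[\frac12\Lambda]$ has a unique exponent with largest $\ell$-value, its top exponent, and top exponents add under products. For dominant $\nu$ and $w\in W(K)$, $\nu-w\nu$ is a nonnegative combination of positive roots. So the $\ell$-largest element of a $W(K)$-orbit is its dominant element, and the top exponent of a nonzero $W(K)$-invariant element is dominant. Let $\mu\in\Lambda+\tau$ be the top exponent of $m$;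 it is dominant.

**Step 2: $\nu-\mu$ is dominant for every dominant $\nu\in\Lambda+\tau$.** This is what cyclicity gives. The orbit sum of $e^\nu$ lies in $M$, so it equals $rm$ with $r\in R(K)$. Its top exponent is $\nu$, so $r$ has top exponent $\nu-\mu$, which is dominant by Step 1.

**Step 3: $\mu$ is invariant.** We test Step 2 on weights $\nu$ lying on a wall. Fix a simple root $\alpha_i$ of $K$. Since $\langle\tau,\tilde\alpha_i^\vee\rangle\in\mathbb Z$, part 2 of Lemma 1 gives $\nu_0\in\Lambda+\tau$ with $\langle\nu_0,\tilde\alpha_i^\vee\rangle=0$. The simple coroots are linearly independent, so there is $\kappa\in\Lambda$ with $\langle\kappa,\tilde\alpha_i^\vee\rangle=0$ and $\langle\kappa,\tilde\alpha_j^\vee\rangle>0$ for $j\ne i$. For large $n$ the weight $\nu=\nu_0+n\kappa\in\Lambda+\tau$ is dominant. By Step 2 and the dominance of $\mu$,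
$$0\le\langle\nu-\mu,\tilde\alpha_i^\vee\rangle=-\langle\mu,\tilde\alpha_i^\vee\rangle\le0 .$$
So $\langle\mu,\tilde\alpha_i^\vee\rangle=0$ for every $i$, and $\mu$ is $W(K)$-invariant. $\square$

*Proof of part 2.* (a)$\Rightarrow$(b): $g_0$ generates. (b)$\Rightarrow$(a): by part 1 the module is isomorphic to the nonzero $C$-submodule $\mathbb Z[\Lambda+\sigma]^{W_H}$ of the domain $\mathbb Z[\frac12\Lambda]$, so it is torsion-free. If $g_0$ generates it, then $x\mapsto g_0(x\,\cdot)$ is surjective, and it is injective because $g_0\ne0$ is not a torsion element. (b)$\Leftrightarrow$(c): by part 1 and Lemma 6 with $K=H$, $\tau=\sigma$, (b) holds if and only if $\sigma-\lambda$ is $W_H$-invariant for some $\lambda\in\Lambda$. This means $\langle\sigma-\lambda,\alpha^\vee\rangle=0$ for all $\alpha\in\Phi(H)$, which is (c). $\square$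

*Proof of part 3.* If $\pi_1(H)$ has no 2-torsion, then $\tilde\alpha^\vee=\alpha^\vee$ for $\alpha\in\Phi(H)$ by Section 3, so $\sigma$ is integral on $Q_H^\vee$. Let $S$ be the saturation of $Q_H^\vee$ in $\Lambda^\vee$; the index $m=[S:Q_H^\vee]$ is odd. For $\gamma\in S$ both $m\langle\sigma,\gamma\rangle$ and $2\langle\sigma,\gamma\rangle$ are integers, the second because $2\sigma\in\Lambda$. So $\langle\sigma,\gamma\rangle\in\mathbb Z$. Since $S$ is a direct summand of $\Lambda^\vee$, $\sigma|_S$ extends to some $\lambda\in\Lambda$, and (c) holds. For $H=T$, $\pi_1(T)=\Lambda^\vee$ is torsion-free. $\square$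

*Proof of part 4.* By Lemma 4 with $\tau=0$, and since $2\tilde\rho_G\in\Lambda$, the anti-symmetric elements of $A$ form $\Delta_G\,\mathbb Z[\Lambda+\tilde\rho_G]^W$. Lemma 6 with $K=G$, $\tau=\tilde\rho_G$ gives the criterion; the argument for $H$ is the same.

Suppose both modules are cyclic. Then $\delta(G)=(\text{unit of }B)\cdot\Delta_Ge^\mu$ with $\mu\in\Lambda+\tilde\rho_G$ invariant. Since $\Delta_Ge^\mu=e^{\tilde\rho_G+\mu}D_G$ and $\tilde\rho_G+\mu\in\Lambda$, we get $\delta(G)A=D_GA$, and likewise $\delta(H)A=D_HA$. For $x\in C$, the element $\bar A(\delta(H)x)$ is an anti-symmetric element of $A$, hence lies in $\delta(G)B$; so $f$ has values in $B$ and $F$ has values in $\mathrm{Hom}_B(C,B)$. The derivation of (3) and Steps 1–3 of Section 8 used nothing else: only the anti-symmetry of $\delta(G)$ and $\delta(H)$, these two equalities of ideals, and Proposition 3. So $F$ is an isomorphism. $\square$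

## 10. The groups $SO(3)$ and $\mathrm{Spin}(7)$

*The hypotheses on $\pi_1$ are not necessary.* Let $G=SO(3)$ and $H=T$, so $A=\mathbb Z[t^{\pm1}]$ with $t\mapsto t^{-1}$. Here $\tilde\alpha=2$ and $\tilde\rho_G=1\in\Lambda$, so $\Lambda+\tilde\rho_G$ contains the invariant element $0$. One has $\delta(G)=t-t^{-1}$ and $\delta(T)=1$. By part 4 of Theorem B, $F$ is an isomorphism, although $\pi_1(G)=\mathbb Z/2$. This is also visible by hand: rings, involution and denominators are those of the $SU(2)$ test in Section 1, so the Gram matrix is the same.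

*The condition on $\pi_1(H)$ cannot simply be dropped, even if $\pi_1(G)=0$.* Let $G=\mathrm{Spin}(7)$ and let $H$ be the preimage of $SO(4)\times SO(3)\subset SO(7)$. It is connected, because a loop in $SO(3)$ that is nontrivial in $\pi_1(SO(7))$ lifts to a path in $H$ joining the two points over the identity. It has maximal rank $2+1=3$. The lattices are
$$\Lambda=\mathbb Z^3\cup\bigl(\mathbb Z^3+(\tfrac12,\tfrac12,\tfrac12)\bigr),\qquad\Lambda^\vee=\Bigl\{n\in\mathbb Z^3:\sum n_i\text{ even}\Bigr\}.$$
The coroots of $G$ are $\pm e_i\pm e_j$ and $\pm2e_i$. None lies in $2\Lambda^\vee$: the first kind has odd coordinates, and $e_i\notin\Lambda^\vee$. So $\tilde\alpha=\alpha$ for all roots.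

For $H$ we have $\Phi(H)=\{\pm e_1\pm e_2,\pm e_3\}$, with coroots $\pm e_1\pm e_2$ and $\pm2e_3$. So $Q_H^\vee=\{n:n_1+n_2\text{ even},\ n_3\text{ even}\}$. In $\Lambda^\vee$ the numbers $n_1+n_2$ and $n_3$ are both even or both odd, hence $\pi_1(H)=\Lambda^\vee/Q_H^\vee\cong\mathbb Z/2$. The positive roots of $G$ outside $\Phi(H)$ are $e_1\pm e_3$, $e_2\pm e_3$, $e_1$, $e_2$, and so
$$\sigma=\tfrac12(3e_1+3e_2)=(\tfrac32,\tfrac32,0).$$
A weight $\lambda$ as in condition (c) of Theorem B must have pairings $3$, $0$, $0$ with $e_1+e_2$, $e_1-e_2$, $2e_3$. This forces $\lambda=(\frac32,\frac32,0)$, which is not in $\Lambda$, since its coordinates are neither all integers nor all half-odd. So (c) fails. By part 2 of Theorem B, no $g_0\in\mathrm{Hom}_{R(G)}(R(H),R(G))$ gives a duality $R(H)\cong\mathrm{Hom}_{R(G)}(R(H),R(G))$, and $\mathrm{Hom}_{R(G)}(R(H),R(G))$ is not even cyclic over $R(H)$. By (2), this module is the codifferent of $C/B$, which is the non-cyclic codifferent announced in Section 4.
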